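\title{Canonical sets for computable functions cost one jump per dimension}

\begin{abstract}
By the Canonical Ramsey Theorem of Erd\H{o}s and Rado, every function $f:[\omega]^n\to\omega$ has a canonical set. We prove that for $n\ge2$ and computable $f$, every Turing degree $\mathbf d\gg\mathbf 0^{(n-1)}$ computes a canonical set for $f$. This matches the known lower bound, so the degrees that compute canonical sets for all computable $f:[\omega]^n\to\omega$ are exactly the degrees $\gg\mathbf 0^{(n-1)}$. It also refutes, for every $n\ge3$, the conjecture that some computable $f$ has only canonical sets of degree $\gg\mathbf 0^{(2n-3)}$. The proof is an induction on $n$ that carries along finitely many computably enumerable sets of tuples and takes limits along a set that is cohesive for computably enumerable sets.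
\end{abstract}

\section{The problem and the results}\label{sec:intro}

For $A\subseteq\omega$ and $n\ge1$, let $[A]^n$ be the set of $n$-element subsets of $A$, each identified with its increasing enumeration $\vec x=(x_1<\dots<x_n)$.

\begin{definition}
Let $f:[\omega]^n\to\omega$. An infinite set $C\subseteq\omega$ is \emph{canonical for $f$} if there is a set $I\subseteq\{1,\dots,n\}$, possibly empty, such that for all $\vec x,\vec y\in[C]^n$,
\[
f(\vec x)=f(\vec y)\iff x_i=y_i\text{ for all }i\in I .
\]
We then say that $C$ is canonical \emph{of type $I$}.
\end{definition}

On a canonical set of type $I$, the value of $f$ remembers the coordinates in $I$ and forgets the others. Every type occurs: if $f(\vec x)$ is a code for the tuple $(x_i)_{i\in I}$, then $\omega$ is canonical of type $I$. If $f$ has finite range, only $I=\emptyset$ is possible, since a nonempty type produces infinitely many values; canonical sets are then the infinite monochromatic sets of Ramsey's theorem. The Canonical Ramsey Theorem of Erd\H{o}s and Rado states that every $f:[\omega]^n\to\omega$ has a canonical set.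

How hard is it to find a canonical set for a computable $f$? For $n=1$ there is always a computable one: either $f$ takes some value infinitely often, and the preimage of that value has type $\emptyset$, or $f$ has infinite range, and one collects numbers with pairwise distinct values to get type $\{1\}$. For $n\ge2$ the answer is expressed by the iterates $\mathbf 0^{(k)}$ of the Turing jump, where $\mathbf 0^{(k)}$ is the degree of the $k$-th jump $0^{(k)}$ of $\emptyset$, and by the following relation.

\begin{definition}
For Turing degrees $\mathbf a,\mathbf b$, write $\mathbf a\gg\mathbf b$ if every infinite subtree of $2^{<\omega}$ computable from $\mathbf b$ has an infinite path computable from $\mathbf a$. (Equivalently, $\mathbf a$ is the degree of a set computing a complete extension of Peano arithmetic relative to $\mathbf b$.) For sets $A,B$, write $A\gg B$ if $\operatorname{deg}(A)\gg\operatorname{deg}(B)$.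
\end{definition}

An oracle $A\gg B$ computes $B$ and can do one more thing: shown two claims that $B$ could refute by a search, at least one of them true, it names a true one (Lemma~\ref{lem:select}). Ramsey-type constructions make exactly such choices. An infinite set is split in two, and one must continue in an infinite half without being able to decide which halves are infinite. The following lower bound is known; we quote it without proof and use it only for Corollary~\ref{cor:sharp}.

\begin{theorem}[known]\label{thm:lower}
For every $n\ge2$ there is a computable $f:[\omega]^n\to\omega$ such that $\operatorname{deg}(C)\gg\mathbf 0^{(n-1)}$ for every set $C$ canonical for $f$.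
\end{theorem}

The question is whether $n-1$ is the true exponent. The direct inductive construction of a canonical set spends two jumps for each dimension above the second and arrives at the exponent $2n-3$; we carry out this count in Section~\ref{sec:small}. The exponents $n-1$ and $2n-3$ agree at $n=2$, so the case of pairs does not distinguish them. The following conjecture is posed in~\cite{CRT}.

\begin{quote}
\textbf{Conjecture.} \emph{For every $n\ge3$ there is a computable $f:[\omega]^n\to\omega$ such that $\operatorname{deg}(C)\gg\mathbf 0^{(2n-3)}$ for every set $C$ canonical for $f$.}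
\end{quote}

We show that one jump per dimension is enough.

\begin{theorem}\label{thm:main}
Let $n\ge2$, let $f:[\omega]^n\to\omega$ be computable, and let $\mathbf d\gg\mathbf 0^{(n-1)}$. Then $f$ has a canonical set $C$ with $\operatorname{deg}(C)\le\mathbf d$.
\end{theorem}

\begin{corollary}\label{cor:refute}
Let $n\ge2$. Every computable $f:[\omega]^n\to\omega$ has a canonical set $C$ with $C'\le_T0^{(n)}$ and $C\not\ge_T0^{(n)}$; in particular $\operatorname{deg}(C)\not\gg\mathbf 0^{(n)}$. If $n\ge3$, then $\operatorname{deg}(C)\not\gg\mathbf 0^{(2n-3)}$. So the conjecture fails for every $n\ge3$.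
\end{corollary}

\begin{corollary}\label{cor:sharp}
Let $n\ge2$.
\begin{enumerate}
\item[(1)] A degree $\mathbf d$ computes a canonical set for every computable $f:[\omega]^n\to\omega$ if and only if $\mathbf d\gg\mathbf 0^{(n-1)}$. Moreover, there is a single computable $f$ such that $\mathbf d$ computes a canonical set for $f$ if and only if $\mathbf d\gg\mathbf 0^{(n-1)}$.
\item[(2)] There is a computable $f:[\omega]^n\to\omega$ with $\operatorname{deg}(C)\gg\mathbf 0^{(m)}$ for every canonical $C$ if and only if $m\le n-1$.
\end{enumerate}
\end{corollary}

Theorem~\ref{thm:main} is a special case of the relativized and strengthened Theorem~\ref{thm:ind}, which is the statement that can be proved by induction. Section~\ref{sec:small} works through dimensions one and two and shows where this stronger statement comes from.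

\section{Background from computability theory}\label{sec:background}

We write $A\le_TB$ if $A$ is computable with oracle $B$, and $A\oplus B=\{2a:a\in A\}\cup\{2b+1:b\in B\}$. Let $\Phi_0^Y,\Phi_1^Y,\dots$ list the partial $Y$-computable functions; $\Phi^Y_{e,s}(x){\downarrow}$ means that the computation halts within $s$ steps. A halting computation queries the oracle only below some number, its \emph{use}, and is unchanged if the oracle is altered above the use. The jump of $Y$ is $Y'=\{e:\Phi_e^Y(e){\downarrow}\}$, and $Y^{(k)}$ is its $k$-th iterate. A statement is $\Sigma_1(Y)$, $\Pi_1(Y)$, $\Sigma_2(Y)$ or $\Pi_2(Y)$ if it has the form $\exists R$, $\forall R$, $\exists\forall R$ or $\forall\exists R$ with $R$ a $Y$-computable relation. A set is \emph{$Y$-c.e.}\ (computably enumerable in $Y$) if it is $\Sigma_1(Y)$. ``Almost all'' means all but finitely many, and $A\subseteq^*B$ means that almost all elements of $A$ lie in $B$. We use four textbook facts.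
\begin{enumerate}
\item[(T1)] $Y\le_TY'\not\le_TY$, and $A\le_TB$ implies $A'\le_TB'$. Hence $A'\le_TY$ implies $A\not\ge_TY$, for otherwise $A\ge_TA'$.
\item[(T2)] $Y'$ decides $\Sigma_1(Y)$ and $\Pi_1(Y)$ statements, uniformly. Moreover $\Sigma_2(Y)=\Sigma_1(Y')$ and $\Pi_2(Y)=\Pi_1(Y')$ uniformly, and a set that is both $\Sigma_2(Y)$ and $\Pi_2(Y)$ is $Y'$-computable.
\item[(T3)] The set $\mathrm{Tot}^Y=\{e:\Phi_e^Y\text{ is total}\}$ is $\Pi_2(Y)$, and $\mathrm{Tot}^Y\equiv_TY''$.
\item[(T4)] The range of a strictly increasing $Y$-computable function is $Y$-computable. Every infinite $Y$-c.e.\ set has an infinite $Y$-computable subset: enumerate it and keep each element larger than all those kept before.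
\end{enumerate}

Three lemmas contain all that we need about $\gg$.

\begin{lemma}\label{lem:mono}
If $A\gg B$, then $A\ge_TB$. If $A_1\ge_TA\gg B\ge_TB_1$, then $A_1\gg B_1$.
\end{lemma}

\begin{proof}
The initial segments of the characteristic function of $B$ form an infinite $B$-computable tree whose only path is $B$. For the second claim, a $B_1$-computable tree is $B$-computable, and an $A$-computable path is $A_1$-computable.
\end{proof}

\begin{lemma}[selection]\label{lem:select}
Let $D\gg Y$.
\begin{enumerate}
\item[(1)] Every partial $Y$-computable $\{0,1\}$-valued function $\psi$ has a total $D$-computable $\{0,1\}$-valued extension.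
\item[(2)] For every computable sequence of pairs $(\varphi_e^0,\varphi_e^1)$ of $\Pi_1(Y)$ sentences there is a $D$-computable $h:\omega\to\{0,1\}$ such that $\varphi_e^{h(e)}$ is true whenever at least one of $\varphi_e^0,\varphi_e^1$ is true.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Let $T$ be the set of $\sigma\in2^{<\omega}$ such that $\sigma(e)=\psi(e)$ for every $e<|\sigma|$ for which $\psi(e)$ halts within $|\sigma|$ steps. Then $T$ is an infinite $Y$-computable tree, and its paths are the total extensions of $\psi$.

(2) On input $e$, search with oracle $Y$ for a counterexample to $\varphi_e^0$ or to $\varphi_e^1$; if the first one found refutes $\varphi_e^i$, put $\psi(e)=1-i$. Let $h\le_TD$ be a total extension of $\psi$, and suppose one of the two sentences is true. If $\psi(e)$ is defined, the sentence not named by $\psi(e)$ is false, so the named one is true. If $\psi(e)$ is undefined, both sentences are true.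
\end{proof}

The ability to select is much weaker than the ability to decide, which would require $Y'$. This is made precise by the low basis theorem of Jockusch and Soare (1972), relativized: every infinite $Y$-computable tree has a path $L$ with $(L\oplus Y)'\le_TY'$. We use it in the following form.

\begin{lemma}\label{lem:low}
For every $Y$ there is $L\gg Y$ with $L'\le_TY'$.
\end{lemma}

\begin{proof}
Let $\psi(e,x)=\Phi_e^Y(x)$ when this value is defined and lies in $\{0,1\}$. The low basis theorem, applied to the tree in the proof of Lemma~\ref{lem:select}(1), gives a total extension $L$ of $\psi$ with $L'\le_TY'$. Since $L$ computes a total extension of every partial $Y$-computable $\{0,1\}$-valued function, the proof of Lemma~\ref{lem:select}(2) shows that $L$ selects between $\Pi_1(Y)$ sentences. Given an infinite $Y$-computable tree $T$, the sentence ``$\sigma$ has extensions in $T$ of every greater length'' is $\Pi_1(Y)$, holds for the root, and if it holds for $\sigma$ then it holds for $\sigma^\frown0$ or $\sigma^\frown1$. Selecting repeatedly, $L$ computes a path of $T$.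
\end{proof}

\section{Dimensions one and two}\label{sec:small}

For $S\subseteq[\omega]^k$, a set $C$ is \emph{homogeneous for $S$} if $[C]^k\subseteq S$ or $[C]^k\cap S=\emptyset$. For $\vec x\in[\omega]^{k-1}$ and $y>\max\vec x$, we write $(\vec x,y)$ for the $k$-tuple obtained by appending $y$.

\subsection*{Dimension one}
Here homogeneity for finitely many c.e.\ sets can be added to canonicity at no cost.

\begin{lemma}\label{lem:one}
Let $g:\omega\to\omega$ be $X$-computable and let $S_1,\dots,S_r\subseteq\omega$ be $X$-c.e.\ $(r\ge0)$. There is an infinite $C\le_TX$ that is canonical for $g$ and homogeneous for each $S_j$.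
\end{lemma}

\begin{proof}
For $T\subseteq\{1,\dots,r\}$ let $W_T=\bigcap_{j\in T}S_j$, with $W_\emptyset=\omega$. Choose $T$ maximal such that $W_T$ is infinite. For $j\notin T$ the set $W_T\cap S_j$ is finite by maximality. Removing these finitely many elements from $W_T$ leaves an infinite $X$-c.e.\ set, which has an infinite $X$-computable subset $A$ by (T4). We have $A\subseteq S_j$ for $j\in T$ and $A\cap S_j=\emptyset$ for $j\notin T$, and the same holds for every subset of $A$. If $g$ takes infinitely many values on $A$, go through $A$ in increasing order and keep each element whose value is new; the set $C$ of kept elements has type $\{1\}$. Otherwise some value $c$ is taken infinitely often on $A$, and $C=A\cap g^{-1}(c)$ has type $\emptyset$.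
\end{proof}

The oracle $X$ does not find $T$, the removed elements or the case for $g$; this is a finite amount of information that is built into the program for $C$.

\begin{remark}\label{rem:delta2}
An $X$-c.e.\ set is $X'$-computable, but the lemma fails for $X'$-computable sets $S$. Build $S$ by initial segments: at stage $e$ ask $X'$ whether the $e$-th $X$-c.e.\ set has two elements beyond the part of $S$ already decided, and if so put one of them into $S$ and keep the other out. Then $S\le_TX'$, and no infinite $X$-computable set is homogeneous for $S$. The difference between ``c.e.\ in an oracle'' and ``computable in its jump'' is what the whole proof exploits.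
\end{remark}

\subsection*{Limits in the last variable}
To reduce dimension $k$ to dimension $k-1$, we let the last coordinate $y$ tend to infinity. Properties of $y$ need not stabilize, so we restrict $y$ to a set along which they do.

\begin{definition}
An infinite set $B\subseteq\omega$ is \emph{cohesive for} a family $\mathcal H$ of subsets of $\omega$ if for every $H\in\mathcal H$, either $B\subseteq^*H$ or $B\cap H$ is finite.
\end{definition}

\begin{proposition}\label{prop:coh}
Let $D\gg X'$. There is an infinite set $B$ that is cohesive for the family of all $X$-c.e.\ sets and satisfies $(B\oplus X)'\le_TD$.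
\end{proposition}

The proof is in Section~\ref{sec:coh}; compare Jockusch and Stephan~\cite{JSt}. The bound on the jump means that $D$ computes $B$ and decides every statement ``for all $y\in B$ above $m$, $R(y)$'' with $R$ an $X$-computable or $\Pi_1(X)$ relation.

\subsection*{A function of pairs}
Let $f:[\omega]^2\to\omega$ be computable, let $D\gg0'$, and let $B$ be as in Proposition~\ref{prop:coh} with $X=\emptyset$. Each $x\in B$ has a \emph{column} $y\mapsto f(x,y)$, and we ask two questions about columns.

\emph{Do two columns eventually agree?} Let $x\sim x'$ mean that $f(x,y)=f(x',y)$ for almost all $y\in B$. By cohesiveness, if $x\not\sim x'$ then $f(x,y)\ne f(x',y)$ for almost all $y\in B$. Both answers have a witness $m$ beyond which the columns always agree or always differ, and $D$ recognizes a witness. So $D$ decides $\sim$.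

\emph{Is a column eventually constant?} Let $P$ be the set of $x\in B$ such that $f(x,y)=c$ for some $c$ and almost all $y\in B$. A positive answer has a witness, so $P$ is $D$-c.e. A negative answer says, by cohesiveness, that each of the infinitely many values $c$ is eventually avoided, and no single witness confirms this.

\begin{example}\label{ex:fin}
Let $f(x,y)$ be the number of elements enumerated into the $x$-th c.e.\ set $W_x$ within $y$ steps. Each column is nondecreasing, so for every infinite $B$ we get $P=B\cap\{x:W_x\text{ is finite}\}$. The set $\{x:W_x\text{ is finite}\}$ computes $0''$ by (T3), because $\Phi_e$ is total if and only if the c.e.\ set $\{n:\Phi_e(m){\downarrow}\text{ for all }m\le n\}$ is infinite. An oracle $D\gg0'$ need not compute $0''$, by Lemma~\ref{lem:low} and (T1).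
\end{example}

We do not need to decide $P$. Apply Lemma~\ref{lem:one} relative to $D$, on the domain $B$, to the c.e.\ set $P$ and to the function sending $x$ to the least element of its $\sim$-class. This gives an infinite $C_1\subseteq B$, $C_1\le_TD$, which is contained in or disjoint from $P$ and whose elements are all equivalent or pairwise inequivalent. The four cases lead to the four types:
\begin{center}
\begin{tabular}{l|cc}
 & all equivalent & pairwise inequivalent\\ \hline
$C_1\subseteq P$ & $I=\emptyset$ & $I=\{1\}$\\
$C_1\cap P=\emptyset$ & $I=\{2\}$ & $I=\{1,2\}$
\end{tabular}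
\end{center}
Take the case of type $\{2\}$. Given $c_0<\dots<c_{s-1}$ in $C_1$, choose $c_s\in C_1$ above them so that the values $f(c_i,c_s)$, $i<s$, are all equal and differ from every $f(c_j,c_t)$ with $j<t<s$. Almost all elements of $C_1$ qualify: the columns of $c_0,\dots,c_{s-1}$ eventually agree, and they eventually avoid each of the finitely many old values. Then $f(c_i,c_s)=f(c_j,c_t)$ if and only if $s=t$. The other three cases are instances of the thinning in Section~\ref{sec:ind}. Thus $D\gg0'$ suffices for pairs.

\subsection*{Counting jumps}
Now let $f$ be an $X$-computable function on $[\omega]^k$ with $k\ge3$. The same two questions give a $D$-computable function on $(k-1)$-tuples, naming $\sim$-classes, and a $D$-c.e.\ set $P$ of $(k-1)$-tuples for which we need a homogeneous set. Choose $D\gg X'$ with $D'\le_TX''$. The direct way to continue is to make $P$ computable by passing to the oracle $D'$. The problem in dimension $k-1$ is then computable in $X''$, so the step costs two jumps. Descending from $n$ to $2$ costs $2(n-2)$ jumps, the case of pairs costs one more, and the total is $2n-3$, the exponent of the conjecture.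

The alternative is to keep the oracle $D$ and treat $P$ as a c.e.\ set. Then the problem in dimension $k-1$ lives over $D$, whose jump $D'\le_TX''$ is only one jump above $X'$. The smallest new instance is a c.e.\ set of pairs, which appears when $n=3$.

\begin{example}\label{ex:cepairs}
Let $S\subseteq[\omega]^2$ be $X$-c.e.\ and $D\gg X'$. We show that $D$ computes an infinite homogeneous set for $S$. Take $B$ as in Proposition~\ref{prop:coh}, let $S_x=\{y>x:(x,y)\in S\}$, and let $T$ be the set of $x\in B$ with $B\cap S_x$ finite. The statement ``no $y\in B$ above $m$ lies in $S_x$'' is $\Pi_1(B\oplus X)$, so $T$ is $D$-c.e. Also $D\ge_TX'$ decides membership in $S$.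

If $T$ is infinite, let $C_1\subseteq T$ be infinite and $D$-computable, and choose $c_0<c_1<\cdots$ in $C_1$ with $c_s\notin S_{c_i}$ for all $i<s$. Almost all elements of $C_1$ qualify at each step, and no pair from $\{c_0,c_1,\dots\}$ lies in $S$. If $T$ is finite, let $C_1=B\setminus T$. For $x\in C_1$ the $X$-c.e.\ set $S_x$ meets $B$ infinitely often, so $B\subseteq^*S_x$. Choose $c_0<c_1<\cdots$ in $C_1$ with $c_s\in S_{c_i}$ for all $i<s$; every pair lies in $S$.
\end{example}

Two features of this example drive the induction. First, the c.e.\ set $S$ of pairs was replaced by the c.e.\ set $T$ of singletons, relative to the new oracle, so the class of side conditions reproduces itself. It is ``eventually outside $S$'' that is c.e.\ in $D$; the exchange of inside and outside is harmless because homogeneity is symmetric. Second, the case of finite $T$ needs cohesiveness for c.e.\ sets. Knowing only that $S_{c_0}$ and $S_{c_1}$ each meet $B$ infinitely often, we could not exclude that $S_{c_0}\cap S_{c_1}\cap B$ is empty. If one obtained such cohesiveness by regarding the $X$-c.e.\ sets as $X'$-computable sets, Lemma~\ref{lem:coh} below would ask for $D\gg X''$,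 and the second jump would be spent after all. Proposition~\ref{prop:coh} avoids this.

\section{Cohesive sets}\label{sec:coh}

We first build a set cohesive for a uniformly computable list while deciding its jump, and then show that cohesiveness for computable sets passes to c.e.\ sets as long as $B$ is computationally weak.

\begin{lemma}\label{lem:coh}
Let $(H_e)_{e\in\omega}$ be uniformly $M$-computable and let $D\gg M'$. There is an infinite set $B$ cohesive for $\{H_e:e\in\omega\}$ with $(B\oplus M)'\le_TD$.
\end{lemma}

\begin{proof}
Put $H^1=H$ and $H^0=\omega\setminus H$, and for $\sigma\in2^{<\omega}$ let $R(\sigma)=\bigcap_{i<|\sigma|}H_i^{\sigma(i)}$. These sets are uniformly $M$-computable. Computably in $D$ we build finite sets $F_s$, strings $\sigma_s$ of length $s$ with $R(\sigma_s)$ infinite, and numbers $l_s\ge\max F_s$. The set $F_s$ is the part of $B$ up to $l_s$, and $R(\sigma_s)$ is the reservoir from which all further elements are drawn. Start with $F_0=\emptyset$, the empty string $\sigma_0$ and $l_0=0$. Stage $s$ has three parts.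
\begin{enumerate}
\item[(a)] \emph{Choose a side of $H_s$.} The sentences ``$R(\sigma_s{}^\frown i)$ is infinite'', $i=0,1$, are $\Pi_2(M)$, hence $\Pi_1(M')$ by (T2), and one of them is true because $R(\sigma_s)$ is infinite. By Lemma~\ref{lem:select}(2), applied to the sequence of such pairs for all strings $\sigma$, the oracle $D$ selects a true one. Put $\sigma_{s+1}=\sigma_s{}^\frown i$.
\item[(b)] \emph{Add an element.} Let $x$ be the least element of $R(\sigma_{s+1})$ above $l_s$, and put $F=F_s\cup\{x\}$.
\item[(c)] \emph{Decide the jump at $s$.} Ask whether there is a finite $E\subseteq R(\sigma_{s+1})\cap(x,\infty)$ with $\Phi_s^{(F\cup E)\oplus M}(s){\downarrow}$. This is a $\Sigma_1(M)$ question because the reservoir is $M$-computable, and $D\ge_TM'$ answers it. If the answer is yes, take the first such $E$ found, put $F_{s+1}=F\cup E$, and let $l_{s+1}$ be the maximum of $x$, the elements of $E$ and the use of the computation. If it is no, put $F_{s+1}=F$ and $l_{s+1}=x$.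
\end{enumerate}
Let $B=\bigcup_sF_s$. It is infinite by (b). Every element added after stage $s$ exceeds $l_{s+1}$ and lies in $R(\sigma_{s+1})\subseteq H_s^{\sigma_{s+1}(s)}$. So $B\subseteq^*H_s$ or $B\cap H_s$ is finite.

If the answer at stage $s$ is yes, then $B$ agrees with $F_{s+1}$ up to the use, so $s\in(B\oplus M)'$. Suppose the answer is no but $\Phi_s^{B\oplus M}(s)$ halts with use $u$. Then $B\cap[0,x]=F$, and $E=B\cap(x,u]$ is a finite subset of $R(\sigma_{s+1})$ with $\Phi_s^{(F\cup E)\oplus M}(s){\downarrow}$, so the answer would have been yes. Hence $s\in(B\oplus M)'$ if and only if the answer at stage $s$ is yes, and $D$ computes $(B\oplus M)'$.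
\end{proof}

Part (a) is the only place in the proof of Theorem~\ref{thm:main} where $D\gg M'$ is needed for more than $D\ge_TM'$. The weakness of $B$ that we shall use is a failure of domination. A function $q$ \emph{dominates} $h$ if $q(n)\ge h(n)$ for almost all $n$.

\begin{lemma}[Martin]\label{lem:martin}
If $Y\ge_TX$ and $Y'\not\ge_TX''$, then no $Y$-computable function dominates all $X$-computable functions.
\end{lemma}

\begin{proof}
Suppose $q\le_TY$ dominates all $X$-computable functions. We claim that
\[
\Phi_e^X\text{ is total}\iff\exists a\,\forall n\ \Phi^X_{e,\,q(n)+a}(n){\downarrow}.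
\]
The right side implies the left. If $\Phi_e^X$ is total, its halting time is an $X$-computable function of $n$, hence at most $q(n)$ for almost all $n$, and a large $a$ covers the finitely many exceptions. So $\mathrm{Tot}^X$ is $\Sigma_2(Y)$. It is also $\Pi_2(X)$, hence $\Pi_2(Y)$. By (T2) and (T3), $X''\equiv_T\mathrm{Tot}^X\le_TY'$, a contradiction.
\end{proof}

The hypothesis on $Y'$ cannot be dropped: $Y=X'$ computes $q(n)=\max(\{0\}\cup\{\Phi_e^X(n):e\le n,\ \Phi^X_e(n){\downarrow}\})$, which dominates every $X$-computable function.

\begin{proof}[Proof of Proposition~\ref{prop:coh}]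
\emph{Reduction to $D\not\ge_TX''$.} Suppose $D\ge_TX''$. By Lemma~\ref{lem:low} take $D_0\gg X'$ with $D_0'\le_TX''$. Then $D_0\not\ge_TX''$ by (T1), and $D_0\le_TX''\le_TD$, so a set $B$ that works for $D_0$ works for $D$. We may therefore assume $D\not\ge_TX''$.

\emph{Cohesiveness for computable sets.} Lemma~\ref{lem:coh} needs a uniform list. No uniformly $X$-computable list $(H_e)$ contains all $X$-computable sets, since it misses $\{e:e\notin H_e\}$. A slightly stronger oracle with the same jump does provide a list. By Lemma~\ref{lem:low} take $M\gg X$ with $M'\le_TX'$. By Lemma~\ref{lem:select}(1), $M$ computes a total $\{0,1\}$-valued function $\theta(e,x)$ that equals $\Phi_e^X(x)$ whenever this value is defined and lies in $\{0,1\}$. Let $H_e=\{x:\theta(e,x)=1\}$. If $\Phi_e^X$ is the characteristic function of $A$, then $H_e=A$, so every $X$-computable set is listed. Since $D\gg X'\ge_TM'$, Lemma~\ref{lem:mono} gives $D\gg M'$, and Lemma~\ref{lem:coh} gives an infinite $B$ cohesive for all $X$-computable sets with $(B\oplus X)'\le_T(B\oplus M)'\le_TD$.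

\emph{Cohesiveness for c.e.\ sets.} Let $W$ be $X$-c.e.\ with $B\cap W$ infinite; we must show $B\subseteq^*W$. It suffices to find an $X$-computable $A\subseteq W$ with $B\cap A$ infinite, for then $B\subseteq^*A\subseteq W$. A natural source of computable subsets of $W$ is a time bound: take the elements that enter $W$ quickly. Write $W=\bigcup_sW_s$ with $W_0\subseteq W_1\subseteq\cdots$ uniformly $X$-computable and $W_s\subseteq\{0,\dots,s\}$. Let $q(n)$ be the least $s$ such that $W_s$ contains some $x\in B$ with $x>n$. Then $q$ is total, and $q\le_TY:=B\oplus X$. From $Y'\le_TD$ and $D\not\ge_TX''$ we get $Y'\not\ge_TX''$. By Lemma~\ref{lem:martin} there is an $X$-computable $h$ with $h(n)>q(n)$ for infinitely many $n$; replacing $h(n)$ by $\max_{m\le n}h(m)$, we may assume that $h$ is nondecreasing. Let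
\[
A=\{x:x\in W_{h(x)}\},
\]
an $X$-computable subset of $W$. For each $n$ with $h(n)>q(n)$ there is $x\in B$ with $x>n$ and $x\in W_{q(n)}\subseteq W_{h(n)}\subseteq W_{h(x)}$, so $x\in B\cap A$. Thus $B\cap A$ has elements above infinitely many $n$ and is infinite.
\end{proof}

\section{The induction}\label{sec:ind}

\begin{theorem}\label{thm:ind}
Let $k\ge1$ and $X\subseteq\omega$. Let $g:[\omega]^k\to\omega$ be $X$-computable, and let $S_1,\dots,S_r\subseteq[\omega]^k$ be $X$-c.e.\ $(r\ge0)$. Let $Z\subseteq\omega$ satisfy $Z\ge_TX$ if $k=1$, and $Z\gg X^{(k-1)}$ if $k\ge2$. Then there is an infinite $C\le_TZ$ that is canonical for $g$ and homogeneous for each $S_j$.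
\end{theorem}

Theorem~\ref{thm:main} is the case $k=n$, $X=\emptyset$, $g=f$, $r=0$, with $Z$ of degree $\mathbf d$.

\begin{proof}
We argue by induction on $k$, for all $X$, $g$, $r$, $S_j$ and $Z$ at once. The case $k=1$ is Lemma~\ref{lem:one}. Let $k\ge2$.

\smallskip\noindent\textbf{Step 1: the oracle $D$ and the set $B$.}
We need $D\gg X'$, in order to apply Proposition~\ref{prop:coh}, and $D$ small enough that $Z$ satisfies the hypothesis for dimension $k-1$ relative to $D$. If $k=2$, put $D=Z$; then $D\gg X'$, and dimension one asks only for $Z\ge_TD$. If $k\ge3$, take $D\gg X'$ with $D'\le_TX''$ by Lemma~\ref{lem:low}. Taking $k-3$ more jumps gives $D^{(k-2)}\le_TX^{(k-1)}$, so $Z\gg D^{(k-2)}$ by Lemma~\ref{lem:mono}, as required. In both cases $Z\ge_TD$. Let $B$ be as in Proposition~\ref{prop:coh}. Then $D$ computes $B$, $X$ and $X'$, and decides $\Pi_1(B\oplus X)$ statements uniformly.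

\smallskip\noindent\textbf{Step 2: the limit problem.}
Below, $\vec x,\vec x'$ range over $[B]^{k-1}$, and $y$ and $m$ range over numbers larger than all entries of the tuples under discussion. Define
\begin{align*}
\vec x\sim\vec x'&\iff\exists m\,\forall y\in B\,\bigl(y>m\to g(\vec x,y)=g(\vec x',y)\bigr),\\
P&=\{\vec x:\exists c\,\exists m\,\forall y\in B\,(y>m\to g(\vec x,y)=c)\},\\
T_j&=\{\vec x:\exists m\,\forall y\in B\,(y>m\to(\vec x,y)\notin S_j)\}\qquad(1\le j\le r).
\end{align*}
The relation $\sim$ is agreement for almost all $y\in B$, so it is an equivalence relation. For $\vec x\in P$ let $v(\vec x)$ be the eventual value $c$. For $\vec x,\vec x'\in P$, evaluating at a large $y\in B$ shows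
\begin{equation}\label{eq:v}
v(\vec x)=v(\vec x')\iff\vec x\sim\vec x'.
\end{equation}
Cohesiveness turns the failure of each defining condition into a statement about almost all $y\in B$.
\begin{enumerate}
\item[(L1)] If $\vec x\not\sim\vec x'$, then $g(\vec x,y)\ne g(\vec x',y)$ for almost all $y\in B$. Indeed, the $X$-computable set $\{y:g(\vec x,y)=g(\vec x',y)\}$ does not contain almost all of $B$, so it meets $B$ in a finite set.
\item[(L2)] If $\vec x\notin P$, then for each $c$ we have $g(\vec x,y)\ne c$ for almost all $y\in B$, by the same argument for the set $\{y:g(\vec x,y)=c\}$.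
\item[(L3)] If $\vec x\notin T_j$, then $(\vec x,y)\in S_j$ for almost all $y\in B$. Indeed, the $X$-c.e.\ set $\{y:(\vec x,y)\in S_j\}$ meets $B$ infinitely often, so it contains almost all of $B$.
\end{enumerate}
In each definition the part beginning with $\forall y$ is $\Pi_1(B\oplus X)$; for $T_j$ this uses that $S_j$ is $X$-c.e. Hence $P$ and the $T_j$ are $D$-c.e., and $D$ computes $v(\vec x)$ for $\vec x\in P$ by searching for $c$ and $m$. To decide $\vec x\sim\vec x'$, the oracle $D$ searches for $m$ such that $g(\vec x,y)=g(\vec x',y)$ for all $y\in B$ above $m$, or $g(\vec x,y)\ne g(\vec x',y)$ for all $y\in B$ above $m$; by (L1) the search ends. Fix a computable coding of tuples, and let $g^-(\vec x)$ be the least code of an element of $[B]^{k-1}$ equivalent to $\vec x$. Then $g^-$ is $D$-computable, and $g^-(\vec x)=g^-(\vec x')$ if and only if $\vec x\sim\vec x'$.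

\smallskip\noindent\textbf{Step 3: the induction hypothesis.}
Let $\pi:\omega\to B$ be the increasing enumeration of $B$, which is $D$-computable, and let it act on tuples coordinatewise. The function $g^-\circ\pi$ on $[\omega]^{k-1}$ is $D$-computable, and the $r+1$ sets $\pi^{-1}(P),\pi^{-1}(T_1),\dots,\pi^{-1}(T_r)$ are $D$-c.e. The induction hypothesis relative to $D$ gives an infinite set $C_0\le_TZ$, canonical for $g^-\circ\pi$ of some type $J\subseteq\{1,\dots,k-1\}$ and homogeneous for these sets. Let $C_1=\pi[C_0]\subseteq B$. Then $C_1\le_TC_0\oplus D\le_TZ$. Since $\pi$ is strictly increasing, it preserves the position of each coordinate. So $C_1$ is homogeneous for $P,T_1,\dots,T_r$, and for $\vec x,\vec x'\in[C_1]^{k-1}$,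
\begin{equation}\label{eq:J}
\vec x\sim\vec x'\iff x_i=x_i'\text{ for all }i\in J.
\end{equation}

\smallskip\noindent\textbf{Step 4: thinning.}
On $C_1$ the limiting behavior of $g$ and the $S_j$ is under control, but a given last coordinate may be too small to exhibit it. We pass to a subset $C=\{c_0<c_1<\cdots\}$ of $C_1$ in which each element already behaves like the limit with respect to all earlier elements. Given $c_0,\dots,c_{s-1}$, let
\[
Q_s=[\{c_0,\dots,c_{s-1}\}]^{k-1},\qquad V_s=\{g(\vec z,c_t):t<s,\ \vec z\in Q_t\},
\]
both finite, and let $c_s$ be the least $c\in C_1$ above $c_0,\dots,c_{s-1}$ such that for all $\vec x,\vec x'\in Q_s$ the following hold.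
\begin{enumerate}
\item[(a)] For each $j$: $(\vec x,c)\notin S_j$ if $[C_1]^{k-1}\subseteq T_j$, and $(\vec x,c)\in S_j$ if $[C_1]^{k-1}\cap T_j=\emptyset$.
\item[(b)] If $[C_1]^{k-1}\subseteq P$: $g(\vec x,c)=v(\vec x)$.
\item[(c)] If $[C_1]^{k-1}\cap P=\emptyset$: $g(\vec x,c)\notin V_s$, and $g(\vec x,c)=g(\vec x',c)$ if and only if $\vec x\sim\vec x'$.
\end{enumerate}
These are finitely many requirements, and each holds for almost all $c\in B$: (a) by the definition of $T_j$ and by (L3), (b) by the definition of $v$, and (c) by (L2), the definition of $\sim$ and (L1). As $C_1$ is an infinite subset of $B$, the element $c_s$ exists. Which alternative holds for $P$ and for each $T_j$ is a finite amount of fixed information. Given it, $D$ decides whether $c$ qualifies: it decides membership in $S_j$ because $D\ge_TX'$, it computes $g$, it computes $v$ on $Q_s\subseteq P$ in case (b), and it decides $\sim$. By (T4), $C\le_TC_1\oplus D\le_TZ$.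

\smallskip\noindent\textbf{Step 5: verification.}
Every element of $[C]^k$ has the form $(\vec x,c_s)$ with $\vec x\in Q_s$. By (a), $[C]^k\cap S_j=\emptyset$ if $[C_1]^{k-1}\subseteq T_j$, and $[C]^k\subseteq S_j$ otherwise. So $C$ is homogeneous for each $S_j$. For canonicity let $(\vec x,c_s),(\vec x',c_t)\in[C]^k$.

Suppose $[C_1]^{k-1}\subseteq P$. By (b) the two values of $g$ are $v(\vec x)$ and $v(\vec x')$. By \eqref{eq:v} and \eqref{eq:J} they are equal if and only if $x_i=x_i'$ for all $i\in J$. So $C$ is canonical of type $J$.

Suppose $[C_1]^{k-1}\cap P=\emptyset$. We show that $C$ is canonical of type $I=J\cup\{k\}$. If $s\ne t$, say $t<s$, then $g(\vec x',c_t)\in V_s$ and $g(\vec x,c_s)\notin V_s$ by (c), so the values differ; the tuples also differ at the coordinate $k\in I$. If $s=t$, then $\vec x,\vec x'\in Q_s$, and by (c) and \eqref{eq:J} the values are equal if and only if $x_i=x_i'$ for all $i\in J$, which here is the same as agreement on $I$.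
\end{proof}

\begin{remark}
Cohesiveness for c.e.\ sets, as opposed to computable sets, is used only in (L3). It cannot be avoided by starting with $r=0$, since each step adds the set $P$ to the list. The proof does not use the theorem of Erd\H{o}s and Rado, and it yields that theorem: given any $f:[\omega]^n\to\omega$, let $X$ be the graph of $f$ and take $Z\gg X^{(n-1)}$ by Lemma~\ref{lem:low}.
\end{remark}

\section{Proofs of the corollaries}\label{sec:cor}

\begin{proof}[Proof of Corollary~\ref{cor:refute}]
By Lemma~\ref{lem:low} take $Z\gg0^{(n-1)}$ with $Z'\le_T0^{(n)}$. By Theorem~\ref{thm:main}, $f$ has a canonical set $C\le_TZ$. Then $C'\le_TZ'\le_T0^{(n)}$, and $C\not\ge_T0^{(n)}$ by (T1). For every $m\ge n$, the relation $C\gg0^{(m)}$ would give $C\ge_T0^{(m)}\ge_T0^{(n)}$ by Lemma~\ref{lem:mono}, so it fails. This applies to $m=n$, and to $m=2n-3$ when $n\ge3$. Since $f$ was an arbitrary computable function on $[\omega]^n$, no $f$ is as in the conjecture.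
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:sharp}]
(1) If $\mathbf d\gg\mathbf 0^{(n-1)}$, then $\mathbf d$ computes a canonical set for every computable $f$ by Theorem~\ref{thm:main}. Let $f_0$ be as in Theorem~\ref{thm:lower}. If $\mathbf d$ computes a canonical set $C$ for $f_0$, then $\mathbf d\ge\operatorname{deg}(C)\gg\mathbf 0^{(n-1)}$, so $\mathbf d\gg\mathbf 0^{(n-1)}$ by Lemma~\ref{lem:mono}. This gives both statements, with $f_0$ as the single function.

(2) If $m\le n-1$, every canonical set $C$ for $f_0$ satisfies $C\gg0^{(n-1)}\ge_T0^{(m)}$, hence $C\gg0^{(m)}$. If $m\ge n$, Corollary~\ref{cor:refute} gives, for each computable $f$, a canonical set $C\not\ge_T0^{(n)}$; then $C\not\ge_T0^{(m)}$, and $\operatorname{deg}(C)\not\gg\mathbf 0^{(m)}$ by Lemma~\ref{lem:mono}.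
\end{proof}

\begin{thebibliography}{9}

\bibitem{CRT}
\emph{The Canonical Ramsey Theorem and Computability Theory},
\texttt{https://www.ams.org/\allowbreak tran/\allowbreak 2008-360-03/\allowbreak S0002-9947-07-04390-5/\allowbreak S0002-9947-07-04390-5.pdf}

\bibitem{JSt}
Jockusch and Stephan, \emph{A cohesive set which is not high}.

\end{thebibliography}
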